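# Norms near the Euclidean norm with $m(X)>\pi$ in dimension three

## 1. Inner distance on a unit sphere and the number $m(X)$

Throughout, $X$ is a real normed space with $\dim X\ge 2$, closed unit ball $\Sigma(X)$ and unit sphere $\partial\Sigma(X)=\{x:\|x\|=1\}$. The length of a curve is measured in the norm of $X$: it is the supremum of $\sum_i\|p_i-p_{i-1}\|$ over partitions of the curve, and for a piecewise $C^1$ curve $c$ it equals $\int\|c'(t)\|\,dt$. A curve is rectifiable if its length is finite.

**Definition (inner distance).** For $x,y\in\partial\Sigma(X)$, $\delta(x,y)$ is the infimum of the lengths of curves joining $x$ to $y$ that lie entirely on $\partial\Sigma(X)$.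

Example. In the plane with the sup norm, the unit sphere is a square whose four sides have length $2$ each. To go from $(1,0)$ to $(-1,0)$ on the square one travels half of the perimeter, so $\delta=4$, while $\|(1,0)-(-1,0)\|=2$.

**Definition (the number $m(X)$).**
$$m(X)=\inf_{x\in\partial\Sigma(X)}\delta(x,-x).$$

Examples. If $\dim X=2$, the two arcs from $x$ to $-x$ are exchanged by $x\mapsto -x$, so they have the same length, and $m(X)$ is half the perimeter of the unit circle. For the Euclidean plane this is $\pi$, for the sup norm it is $4$. For the norm whose ball is a regular hexagon each side is a translate of the vector from the center to a vertex, so it has length $1$, and $m(X)=3$.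

For a Euclidean space of any dimension $m(X)=\pi$, by half great circles. For the sup norm on $\mathbb R^3$ the infimum over $x$ makes itself felt. The polygonal path
$$(1,-1,0)\to(1,0,-1)\to(0,1,-1)\to(-1,1,0)$$
lies on the surface of the cube (its edges lie on the faces $x_1=1$, $x_3=-1$, $x_2=1$), joins a point to its antipode, and its three edges have sup-norm length $1$. So $m(\ell_\infty^3)\le 3$, although the planar section $x_3=0$ alone would suggest $4$.

**Definition (the number $m^*(n)$).** For $2\le n<\infty$, $m^*(n)=\sup\{m(X):\dim X=n\}$.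

Example. The square shows $m^*(2)\ge4$; Euclidean space shows $m^*(n)\ge\pi$ for every $n$.

## 2. The conjecture $m^*(3)=\pi$

Can a three-dimensional unit sphere be shaped so that every trip from a point to its antipode along the sphere is longer than $\pi$, by a fixed amount? In two dimensions a square does it. In higher dimension there are many more routes to choose from, and a norm that makes some routes long tends to make others short, as the cube shows.

The problem comes from the paper "Inner Diameter, Perimeter, and Girth of Spheres" (doi:10.1007/bf01351519). The following facts are given as known: if $\dim X\ge n$ then $m(X)\le m^*(n)$, so $(m^*(n))$ is non-increasing; $\pi\le m^*(n)<4$ for $3\le n<\infty$; and $\lim_{n\to\infty}m^*(n)=\pi$.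

**Conjecture.** $m^*(3)=\pi$. Equivalently, $m^*(n)=\pi$ for $3\le n<\infty$.

The equivalence is clear, since the sequence is non-increasing and bounded below by $\pi$.

We shall prove that the conjecture is false: $m^*(3)>\pi$. The counterexamples can be taken arbitrarily $C^\infty$-close to the Euclidean norm. The argument does not determine $m^*(3)$, and does not decide whether $m^*(n)=\pi$ for particular $n\ge4$.

## 3. Perturbed norms, and the cancellation at first order

Let $n\ge3$, let $S=S^{n-1}\subset\mathbb R^n$ be the Euclidean unit sphere, $|\cdot|$ the Euclidean norm, and $f:S\to\mathbb R$ a $C^\infty$ even function. We extend $f$ to $\mathbb R^n\setminus0$ so that it is $0$-homogeneous, i.e. constant on rays from $0$.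

**Definition (perturbed norm).** $N_\varepsilon(x)=|x|\,(1+\varepsilon f(x))$ and $X_\varepsilon=(\mathbb R^n,N_\varepsilon)$.

Example. If $f$ is a constant $a$, then $N_\varepsilon=(1+\varepsilon a)|x|$ is again Euclidean and $m(X_\varepsilon)=\pi$. If $f=x_3^4$ on $S$, the extension is $x_3^4/|x|^4$ and $N_\varepsilon(x)=|x|+\varepsilon x_3^4/|x|^3$.

**$N_\varepsilon$ is a norm for small $|\varepsilon|$.** Evenness, homogeneity and positivity are clear; we need convexity. Since $N_\varepsilon$ is $1$-homogeneous, its Hessian at $u\in S$ vanishes in the direction $u$. For a unit vector $v\perp u$ let $x(t)=\cos t\,u+\sin t\,v$. Then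
$$\frac{d^2}{dt^2}\Big|_0N_\varepsilon(x(t))=D^2N_\varepsilon(u)[v,v]-DN_\varepsilon(u)[u]=D^2N_\varepsilon(u)[v,v]-N_\varepsilon(u),$$
while $N_\varepsilon(x(t))=1+\varepsilon f(x(t))$. So $D^2N_\varepsilon(u)$ equals $I+\varepsilon(\nabla^2f+fI)$ on $u^\perp$, with $\nabla^2 f$ the Hessian of $f$ on $S$. This is positive definite for small $|\varepsilon|$, uniformly in $u$. So $N_\varepsilon$ is convex on every segment that misses $0$. A segment from $x$ to $y$ through $0$ has $y=-ax$ with $a\ge0$ (or $x=0$), and then $N_\varepsilon(x+y)=|1-a|N_\varepsilon(x)\le N_\varepsilon(x)+N_\varepsilon(y)$. So $N_\varepsilon$ is a norm, smooth off $0$, with smooth unit sphere.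

**First order.** The obvious first attempt is to differentiate the length of great circles in $\varepsilon$ and look for an $f$ that makes all derivatives positive. For a 2-plane $E$ with orthonormal basis $e_1,e_2$ put
$$e(t)=\cos t\,e_1+\sin t\,e_2,\qquad F(t)=f(e(t)),$$
and let a subscript $\perp$ on a function of $t$ denote the shift $t\mapsto t+\pi/2$. The section of $\partial\Sigma(X_\varepsilon)$ by $E$ is $c=e/(1+\varepsilon F)$, so $c'=(1-\varepsilon F)e'-\varepsilon F'e+O(\varepsilon^2)$ and
$$N_\varepsilon(c')=|c'|(1+\varepsilon f(c'))=(1-\varepsilon F)(1+\varepsilon F_\perp)+O(\varepsilon^2)=1+\varepsilon(F_\perp-F)+O(\varepsilon^2),$$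
because $f(e'(t))=f(e(t+\pi/2))=F_\perp(t)$. Now $F_\perp-F$ integrates to $0$ over a period. So the perimeter of every planar section is $2\pi+O(\varepsilon^2)$, whatever $f$ is, and the first-order method says nothing. The decision falls at order $\varepsilon^2$. At that order one must also allow the curve to leave its plane by an amount of order $\varepsilon$, since this changes the length by order $\varepsilon^2$. This is what we compute next.

## 4. The length of a nearly planar curve to second order

**Definition (the functions $F$ and $G$).** For $E$, $e(t)$ as above,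
$$F(t)=f(e(t)),\qquad G(t)=P_{E^\perp}\nabla f(e(t))\in E^\perp ,$$
where $P_{E^\perp}$ is the orthogonal projection. Since $f$ is even and $\nabla f$ is odd, $F(t+\pi)=F(t)$ and $G(t+\pi)=-G(t)$. So $G$ has only odd frequencies; put $G_m=\frac1{2\pi}\int_0^{2\pi}G\,e^{-imt}dt$ for $m$ odd.

Vectors of $E^\perp$ are tangent to $S$ at $e(t)$. So $G$ depends only on $f|_S$, and any smooth extension of $f$ off the sphere may be used to compute it.

Example. Let $n=3$, $f=x_1x_3$ on $S^2$, $E=\{x_3=0\}$. Then $F\equiv0$, and $G=\partial_3(x_1x_3)=\cos t$ (times the unit vector $(0,0,1)$), so $G_{\pm1}=\frac12$ and all other $G_m$ vanish.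

Constants and $O(\cdot)$ below depend only on $f$ and on a bound $C$, not on $E$, $t$ or $\zeta$.

**Step 1 (expansion of the length).** This step expresses the length of a curve near a great circle up to $O(|\varepsilon|^3)$. Let $\zeta:\mathbb R\to E^\perp$ be smooth with
$$\zeta(t+\pi)=-\zeta(t),\qquad|\zeta|,|\zeta'|\le C,$$
and put $r=e+\varepsilon\zeta$, $\rho=N_\varepsilon(r)$, $c=r/\rho$. Then $c$ is a curve on $\partial\Sigma(X_\varepsilon)$ with $c(t+\pi)=-c(t)$, and
$$N_\varepsilon(c')=\frac{N_\varepsilon(V)}{\rho^2},\qquad V=\rho r'-\rho'r,\qquad \rho'=dN_\varepsilon(r)[r'].$$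
So the integrand is a fixed smooth function of $(\varepsilon,e,e',\zeta,\zeta')$ on a compact set, for $|\varepsilon|$ small, since there $r$ is near $e\ne0$ and $V$ is near $e'\ne0$. Its Taylor expansion in $\varepsilon$ therefore has uniform remainders.

Since $\zeta\perp E$, we have $|r|=1+\frac12\varepsilon^2|\zeta|^2+O(\varepsilon^4)$ and $f(r)=F+\varepsilon\,\zeta\cdot G+O(\varepsilon^2)$. Hence
$$\rho=1+\varepsilon F+\varepsilon^2\big(\tfrac12|\zeta|^2+\zeta\cdot G\big)+O(\varepsilon^3).$$
Also $r\cdot r'=\varepsilon^2\zeta\cdot\zeta'$, so the Euclidean part of $dN_\varepsilon(r)[r']$ is $O(\varepsilon^2)$ and $\rho'=\varepsilon F'+O(\varepsilon^2)$.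

Write $V=\rho e'-\rho'e+\varepsilon(\rho\zeta'-\rho'\zeta)$. The three summands are mutually orthogonal, so
$$|V|^2=\rho^2+\rho'^2+\varepsilon^2|\rho\zeta'-\rho'\zeta|^2,\qquad |V|=\rho+\tfrac12\varepsilon^2(F'^2+|\zeta'|^2)+O(\varepsilon^3).$$

For $f(V)$, note that $e'=e_\perp$, that $df(e')[e']=0$ by $0$-homogeneity, and that $F'_\perp=df(e')[e'']=-df(e')[e]$. With $V=e'+\varepsilon(Fe'-F'e+\zeta')+O(\varepsilon^2)$ we get
$$f(V)=F_\perp+\varepsilon\big(F'F'_\perp+\zeta'\cdot G_\perp\big)+O(\varepsilon^2).$$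

Now $N_\varepsilon(V)/\rho^2=\frac{|V|}{\rho^2}(1+\varepsilon f(V))$, and $\frac1\rho=1-\varepsilon F+\varepsilon^2(F^2-\frac12|\zeta|^2-\zeta\cdot G)+O(\varepsilon^3)$, so
$$\frac{N_\varepsilon(V)}{\rho^2}=\Big[1-\varepsilon F+\varepsilon^2\big(F^2-\tfrac12|\zeta|^2-\zeta\cdot G\big)+\tfrac12\varepsilon^2(F'^2+|\zeta'|^2)\Big]\Big[1+\varepsilon F_\perp+\varepsilon^2(F'F'_\perp+\zeta'\cdot G_\perp)\Big]+O(\varepsilon^3).$$
The term of order $\varepsilon$ is $F_\perp-F$, which integrates to $0$. So the length $L$ of $c$ over $[0,2\pi]$ is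
$$L=2\pi+\varepsilon^2\!\int_0^{2\pi}\!\Big(F^2+\tfrac12F'^2+F'F'_\perp-FF_\perp+\tfrac12(|\zeta'|^2-|\zeta|^2)+\zeta'\cdot G_\perp-\zeta\cdot G\Big)dt+O(|\varepsilon|^3).\tag{1}$$

**Step 2 (minimizing over $\zeta$).** This step finds the best way to leave the plane. Expand $\zeta=\sum_{m\text{ odd}}\zeta_me^{imt}$. Since $(G_\perp)_m=i^mG_m$, Parseval gives for the $\zeta$-part of the integral in (1)
$$2\pi\sum_{m\text{ odd}}\Big[\tfrac12(m^2-1)|\zeta_m|^2+\mathrm{Re}\big(\kappa_m\,\zeta_m\cdot\overline{G_m}\big)\Big],\qquad\kappa_m=im(-i)^m-1 .$$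
For odd $m$ one checks that $im(-i)^m=|m|$ if $|m|\equiv1\ (4)$ and $=-|m|$ if $|m|\equiv3\ (4)$. So
$$\kappa_m=|m|-1\ \text{ if }|m|\equiv1\ (4),\qquad\kappa_m=-(|m|+1)\ \text{ if }|m|\equiv3\ (4).$$
In particular $\kappa_m$ is real and even in $m$, and $\kappa_{\pm1}=0$. This last fact is essential: at frequency $\pm1$ the quadratic term has coefficient $m^2-1=0$, and the linear term vanishes as well. For odd $|m|\ge3$ define
$$\theta_m=\frac{\kappa_m^2}{m^2-1}=\begin{cases}\frac{|m|-1}{|m|+1}&|m|\equiv1\ (4),\\[2pt]\frac{|m|+1}{|m|-1}&|m|\equiv3\ (4),\end{cases}\qquad\text{and}\qquad\theta_{\pm1}:=0 .$$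
Completing squares, the bracket is at least $-\frac12\theta_m|G_m|^2$ for each $m$, so the $\zeta$-part is at least $-\pi\sum_m\theta_m|G_m|^2$. Equality holds for $\zeta_m=-\kappa_mG_m/(m^2-1)$ ($|m|\ge3$), $\zeta_{\pm1}=0$. This $\zeta$ is real because $\kappa_{-m}=\kappa_m$ and $G_{-m}=\overline{G_m}$, and it is smooth because $G_m$ decays rapidly.

**Definition (the form $Q_E$).**
$$Q_E(f)=\int_0^{2\pi}\!\big(F^2+\tfrac12F'^2+F'F'_\perp-FF_\perp\big)dt-\pi\sum_{m\ \mathrm{odd}}\theta_m|G_m|^2 .$$

With this notation we have shown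
$$L\ge2\pi+\varepsilon^2Q_E(f)-O(|\varepsilon|^3)\ \text{ for all such }\zeta,\qquad L=2\pi+\varepsilon^2Q_E(f)+O(|\varepsilon|^3)\ \text{ for the optimal }\zeta.\tag{2}$$

We shall use the following properties of the weights: $0\le\theta_m\le2$ and $|\theta_m-1|\le1$ for all odd $m$, and $|\theta_m-1|\le\frac2{|m|-1}\le\frac3{|m|}$ for $|m|\ge3$. For instance $\theta_3=2$, $\theta_5=\frac23$, $\theta_7=\frac43$: the weights oscillate around $1$ and tend to it.

**Step 3 ($Q_E$ is well defined and continuous in $E$).** This step makes $\min_EQ_E(f)$ meaningful. Another orthonormal basis of $E$ replaces $F(t),G(t)$ by $F(\pm t+a),G(\pm t+a)$. The integral does not change: for the minus sign, the shift by $\pi/2$ becomes a shift by $-\pi/2$, which is the same for the $\pi$-periodic $F$, and derivatives occur in pairs. The sum does not change because $|G_m|$ is replaced by $|G_{\pm m}|$ and $\theta_m=\theta_{-m}$. Locally one can choose a continuous frame of $E$; then $F,G$ depend continuously on it in every $C^k$, and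 $|G_m|\le C/m^2$ uniformly in $E$, so the sum converges uniformly. Hence $E\mapsto Q_E(f)$ is continuous on the compact Grassmannian of 2-planes, and it has a minimum.

The integral in $Q_E$ is diagonal in frequencies. If $F=\sum_{k\text{ even}}F_ke^{ikt}$, then $(F_\perp)_k=i^kF_k=\cos(\frac{k\pi}2)F_k$, so
$$\int_0^{2\pi}\!\big(F^2+\tfrac12F'^2+F'F'_\perp-FF_\perp\big)dt=2\pi\sum_{k\text{ even}}\omega_k|F_k|^2,\qquad\omega_k=1+\tfrac{k^2}2+(k^2-1)\cos\tfrac{k\pi}2 .\tag{3}$$
Here $\omega_0=\omega_{\pm2}=0$ and $\omega_{\pm4}=24$.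

Check on ellipsoids. Let $f(x)=x^{T}Mx$ on $S$ with $M$ symmetric. Up to $O(\varepsilon^2)$, $N_\varepsilon$ is the norm $\sqrt{x^T(I+2\varepsilon M)x}$, which is isometric to the Euclidean one, so one expects $Q_E(f)=0$. Indeed $F$ has only the frequencies $0,\pm2$, where $\omega_k=0$, and $G=2P_{E^\perp}Me(t)$ has only the frequencies $\pm1$, where $\theta_m=0$. So $Q_E(f)=0$ for every $E$.

## 5. Statements

Let $\mathcal H_k$ denote the spherical harmonics of degree $k$ on $S^{n-1}$ (recalled in Section 9), and for $n=3$ write $Q_w=Q_{w^\perp}$ for $w\in S^2$.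

**Theorem 1** ($n\ge3$). For fixed $f$, $m(X_\varepsilon)=\pi+\frac12\varepsilon^2\min_EQ_E(f)+O(|\varepsilon|^3)$ as $\varepsilon\to0$.

**Theorem 2** ($n=3$). There is an even $f\in C^\infty(S^2)$ with $\min_EQ_E(f)>0$. Hence $m(X_\varepsilon)>\pi$ for all small $\varepsilon\ne0$, so $m^*(3)>\pi$ and the conjecture is false.

Two supplements are not needed for the disproof.

**Theorem 3** ($n=3$). The set $\{w\mapsto Q_w(f)\}$ ($f$ even, smooth) is dense in the sup norm in the space of all even continuous functions on $S^2$.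

**Theorem 4.** If $n\ge6$ and $f\notin\mathcal H_0\oplus\mathcal H_2$ (or $n=5$ and $f\notin\mathcal H_0\oplus\mathcal H_2\oplus\mathcal H_4$), then $m(X_\varepsilon)\le\pi-c\varepsilon^2$ with some $c>0$, for all small $\varepsilon\ne0$.

## 6. Proof of Theorem 1: the shortest antipodal curve is a closed geodesic

**Step 1 (upper bound).** We exhibit a short curve. Let $E$ minimize $Q_E(f)$, and take the curve $c$ of Section 4 with the optimal $\zeta$. Since $c(t+\pi)=-c(t)$, half of it joins a point to its antipode and has length $L/2$. By (2), $m(X_\varepsilon)\le\pi+\frac12\varepsilon^2Q_E(f)+O(|\varepsilon|^3)$.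

For the lower bound we must show that the shortest antipodal curve is one of the curves of Section 4, with $|\zeta|,|\zeta'|$ bounded independently of $\varepsilon$. For this we use geodesics.

**Definition (strongly convex Finsler metric).** On a manifold, a function $F(u,v)\ge0$ on tangent vectors, smooth for $v\ne0$, positive and $1$-homogeneous in $v$ (for positive factors), such that the fibre Hessian $g_{il}=\frac12\partial_{v^i}\partial_{v^l}(F^2)$ is positive definite for $v\neq0$. It is reversible if $F(u,-v)=F(u,v)$. Its distance $d_F$ is the infimum of the lengths $\int F(x,\dot x)\,ds$ of piecewise $C^1$ curves.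

Example. A Riemannian metric gives $F(u,v)=\sqrt{g_u(v,v)}$, with fibre Hessian $g_u$. A constant norm $N$ on $\mathbb R^n$, smooth off $0$, gives a strongly convex Finsler metric exactly when the Hessian of $\frac12N^2$ is positive definite off $0$; its $d_F$ is $N(x-y)$, since the straight segment has length $N(x-y)$ and no curve is shorter, by the triangle inequality.

We use two standard facts on a compact connected manifold with a smooth strongly convex Finsler metric.

* Any two points are joined by a piecewise $C^1$ curve of length equal to their distance (Hopf–Rinow).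
* Every piecewise $C^1$ curve that realizes the distance of its endpoints, parametrized with constant speed, is smooth and solves the geodesic equation
$$\ddot x^i+\tfrac12g^{il}\big(\partial_{x^k}\partial_{v^l}(F^2)\,\dot x^k-\partial_{x^l}(F^2)\big)=0 .$$

(This is the Euler–Lagrange equation of $\frac12F^2$.)

**Step 2 (a Finsler metric on $S$).** We transport the sphere $\partial\Sigma(X_\varepsilon)$ to the fixed sphere $S$. Let $j(u)=u/N_\varepsilon(u)$, an odd diffeomorphism $S\to\partial\Sigma(X_\varepsilon)$, and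
$$F_\varepsilon(u,v)=N_\varepsilon(dj_uv).$$
This is smooth in $(\varepsilon,u,v\ne0)$ and $F_0(u,v)=|v|$. The fibre Hessian of $\frac12F_\varepsilon^2$ is $0$-homogeneous in $v$ and is the identity at $\varepsilon=0$, so by compactness of the unit tangent bundle it is positive definite for small $\varepsilon$: $F_\varepsilon$ is a strongly convex Finsler metric. It is reversible because $N_\varepsilon$ is even, and it is invariant under $u\mapsto-u$ because $j$ is odd. The coefficients of its geodesic equation are smooth in $(\varepsilon,x,v\ne0)$. Also $F_\varepsilon(u,v)=(1+O(\varepsilon))|v|$.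

**Step 3 ($\delta$ is $d_F$, transported by $j$).** The inner distance allows all rectifiable curves, $d_F$ only piecewise $C^1$ ones; we show that this makes no difference. Clearly $\delta\le d_F$. For the converse let $p,q\in\partial\Sigma(X_\varepsilon)$ be close, $v=q-p$, $z=p+sv$ with $0\le s\le1$, and $\Pi(z)=z/N_\varepsilon(z)$. Then
$$d\Pi_zv=\frac v{N_\varepsilon(z)}-\frac{dN_\varepsilon(z)[v]}{N_\varepsilon(z)^2}\,z .$$
From $N_\varepsilon(p)=N_\varepsilon(q)=1$ and Taylor's formula, $dN_\varepsilon(p)[v]=O(|v|^2)$. Since $|z-p|\le|v|$, also $dN_\varepsilon(z)[v]=O(|v|^2)$, and $N_\varepsilon(z)=1+O(|v|)$. So $N_\varepsilon(d\Pi_zv)\le(1+C|v|)N_\varepsilon(v)+C|v|^2$, and since $|v|$ and $N_\varepsilon(v)$ are comparable, after enlarging $C$,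
$$d_F(p,q)\le\int_0^1N_\varepsilon(d\Pi_zv)\,ds\le(1+C|v|)\,N_\varepsilon(q-p).$$
Given a rectifiable curve on $\partial\Sigma(X_\varepsilon)$ from $x$ to $y$ of length $\ell$, choose a partition $x=p_0,\dots,p_k=y$ with $|p_i-p_{i-1}|\le\eta$. Then
$$d_F(x,y)\le\sum_i d_F(p_{i-1},p_i)\le(1+C\eta)\sum_iN_\varepsilon(p_i-p_{i-1})\le(1+C\eta)\,\ell .$$
Let $\eta\to0$ to get $d_F\le\delta$.

**Step 4 (the minimizer closes up to a geodesic).** We show that the shortest antipodal curve and its antipodal image form a smooth closed geodesic. Let $x_0$ minimize the continuous function $x\mapsto d_F(x,-x)$ on $S$. The minimum is $m=m(X_\varepsilon)$, by Step 3 and since $j$ is odd. Let $\sigma$ be a minimizing unit-speed geodesic from $x_0$ to $-x_0$, of length $m$. For a point $x_1$ on $\sigma$, follow $\sigma$ from $x_1$ to $-x_0$ and then $-\sigma$ from $-x_0$ to $-x_1$. This curve joins $x_1$ to $-x_1$ and has length $m\le d_F(x_1,-x_1)$. So it is minimizing, hence a smooth geodesic. Taking $x_1$ in the interior of $\sigma$,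 we see that $\sigma$ and $-\sigma$ fit together smoothly at $-x_0$. By antipodal invariance there is a smooth geodesic $\gamma:\mathbb R\to S$ of unit $F_\varepsilon$-speed with
$$\gamma|_{[0,m]}=\sigma,\qquad\gamma(s+m)=-\gamma(s).$$
Since $F_\varepsilon(u,v)=(1+O(\varepsilon))|v|$, we have $m=\pi+O(\varepsilon)$.

**Step 5 ($\gamma$ is $C^1$-close to a great circle).** Let
$$e_1=\gamma(0),\qquad e_2=\gamma'(0)/|\gamma'(0)|,\qquad E=\mathrm{span}(e_1,e_2),$$
which is an orthonormal pair since $\gamma'(0)$ is tangent to $S$; here $|\gamma'(0)|=1+O(\varepsilon)$. The geodesic of $F_0$ with the same initial data is $e(|\gamma'(0)|s)$, which is $e(s)+O(\varepsilon)$, with derivative $e'(s)+O(\varepsilon)$, for $s\in[0,7]$. The geodesic flow of $F_\varepsilon$ preserves $F_\varepsilon$, so for small $\varepsilon$ a solution whose initial velocity satisfies $0.9\le|v|\le1.1$ stays in the compact set $\{\frac12\le|v|\le2\}$ and exists for all time. The solution depends smoothly on $(\varepsilon,s)$ and on the initial data.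 So its $\varepsilon$-derivative is bounded for $s\in[0,7]$, uniformly over these initial data. Hence, uniformly in the geodesic,
$$\gamma(s)=e(s)+O(\varepsilon),\qquad\gamma'(s)=e'(s)+O(\varepsilon)\qquad(0\le s\le7).$$

**Step 6 ($\gamma$ is a graph over the great circle).** We bring $\gamma$ into the form of Section 4. Write $P_E\gamma(s)=R(s)\,e(\tau(s))$ with $R>0$, $\tau$ continuous, $\tau(0)=0$. On $[0,7]$, Step 5 gives
$$R=1+O(\varepsilon),\quad R'=O(\varepsilon),\quad\tau=s+O(\varepsilon),\quad\tau'=1+O(\varepsilon),$$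
and $P_{E^\perp}\gamma/R$ is $O(\varepsilon)$ together with its derivative, because $P_{E^\perp}e(s)=0$. Since $2m=2\pi+O(\varepsilon)<7$, the interval $[0,7]$ covers a full period of $\gamma$. So $P_E\gamma$ never vanishes and $R,\tau$ are defined for all $s$.

From $\gamma(s+m)=-\gamma(s)$ we get $R(s+m)=R(s)$ and $\tau(s+m)-\tau(s)\in\pi+2\pi\mathbb Z$. This difference is constant by continuity, and at $s=0$ it is $\tau(m)=\pi+O(\varepsilon)$. So $\tau(s+m)=\tau(s)+\pi$. The estimates for $R,R',\tau'$ and $P_{E^\perp}\gamma/R$ therefore hold for all $s$, and $\tau$ is a diffeomorphism of $\mathbb R$. With $t=\tau(s)$ as parameter,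
$$\gamma=R\,\big(e(t)+\varepsilon\zeta(t)\big),$$
where $\zeta$ is smooth and $E^\perp$-valued, $\zeta(t+\pi)=-\zeta(t)$, and $|\zeta|,|\zeta'|\le C$ with $C$ independent of $\varepsilon$.

**Step 7 (lower bound).** By homogeneity $j\circ\gamma=\gamma/N_\varepsilon(\gamma)$ is the curve $c$ of Section 4 for this $\zeta$, and $s\in[0,2m]$ corresponds to $t\in[0,2\pi]$. Its length is $2m$, since $\gamma$ has unit $F_\varepsilon$-speed. By (2),
$$2m\ge2\pi+\varepsilon^2Q_E(f)-C'|\varepsilon|^3\ge2\pi+\varepsilon^2\min_{E'}Q_{E'}(f)-C'|\varepsilon|^3 .$$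
Together with Step 1 this proves Theorem 1. $\blacksquare$

## 7. The polynomial $x_3^4$: positive mean, negative minimum

From here to the end of Section 10, $n=3$. For $w\in S^2$ and $E=w^\perp$, the function $G=\partial_wf(e(t))$ is scalar, and we write $Q_w$ for $Q_{w^\perp}$. Theorem 1 reduces the disproof to finding an even $f$ with $Q_w(f)>0$ for all $w$. Constants and quadratic forms give $Q_w=0$, so the first candidates have degree $4$. We try
$$f_0(x)=x_3^4\quad\text{on }S^2 .$$
Put $B=w_3$, $A^2=1-w_3^2$, $A\ge0$, and choose the basis of $w^\perp$ with $e(t)_3=A\cos t$.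

* $F=A^4\cos^4t=A^4(\frac38+\frac12\cos2t+\frac18\cos4t)$. By (3), the frequencies $0$ and $2$ contribute nothing, and the term $\frac18A^4\cos4t$, whose squared $L^2$ norm is $\frac{\pi A^8}{64}$, contributes $24\cdot\frac{\pi A^8}{64}=\frac{3\pi}8A^8$.
* $G=4BA^3\cos^3t=BA^3(3\cos t+\cos3t)$, computed with the extension $x_3^4$. Since $\theta_{\pm1}=0$, $\theta_{\pm3}=2$ and $|G_{\pm3}|^2=\frac{A^6B^2}4$, we get $\pi\sum\theta_m|G_m|^2=\pi\cdot2\cdot2\cdot\frac{A^6B^2}4=\pi A^6(1-A^2)$.

Hence
$$Q_w(f_0)=\pi\big(\tfrac{11}8A^8-A^6\big).\tag{4}$$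

If one considered planar sections only ($\zeta=0$ in (1)), one would get $\frac{3\pi}8A^8$, which is positive for every $w$ with $A\ne0$, and $x_3^4$ would look like a near success. The term that planar sections miss is $-\pi A^6(1-A^2)$: the curve gains by leaving its plane. With it, $Q_w(f_0)<0$ for $0<A^2<\frac8{11}$; for instance at $A^2=\frac12$ the value is $-\frac{5\pi}{128}$. So for this $f_0$ Theorem 1 gives $m(X_\varepsilon)<\pi$ for small $\varepsilon\ne0$.

Something remains, however. The mean of $A^{2p}$ over $w\in S^2$ is $I_p=\int_0^1(1-u^2)^pdu$, since $w_3$ is uniformly distributed on $[-1,1]$. Integration by parts gives $I_{p+1}=\frac{2p+2}{2p+3}I_p$, so $I_3=\frac{16}{35}$ and $I_4=\frac{128}{315}$. The mean of (4) is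
$$c:=\pi\Big(\tfrac{11}8\cdot\tfrac{128}{315}-\tfrac{16}{35}\Big)=\frac{32\pi}{315}>0 .\tag{5}$$

So there is enough positivity; it is distributed badly over the planes. We would like to add to $f_0$ a correction that levels the function $w\mapsto Q_w$ to its mean $c$. The difficulty is that $Q_w$ is quadratic, so a correction $g$ produces a cross term between $f_0$ and $g$ as well as $Q_w(g)$. The way out is to let $g$ be a wave of high frequency $N$ and amplitude $1/N$. Its values are small, and its gradient is of order $1$ but oscillates, so the cross terms die as $N\to\infty$. The term $Q_w(g)$ survives, because it contains squares of the gradient. Then the limits add up, and the problem becomes linear: which functions of $w$ are sums of the limits of $Q_w(g)$ for such waves?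

## 8. High-frequency waves and their contribution to $Q_w$

For a unit vector $\nu$ and an integer $p\ge1$ let
$$\varphi_N(x)=\tfrac1N(\nu\cdot x)^p\,C(N\nu\cdot x)\quad(x\in S^2),\qquad C(s)=\cos(s-p\pi/2).$$
Since $C(-s)=(-1)^pC(s)$, $\varphi_N$ is even. For example $p=1$ gives $\varphi_N=\frac1N(\nu\cdot x)\sin(N\nu\cdot x)$. Put now $A^2=1-(\nu\cdot w)^2$ with $A\ge0$, $\sigma_p=\frac1{2\pi}\int_0^{2\pi}\cos^{2p}t\,dt$, and
$$K_p(\nu\cdot w)=\tfrac\pi2\sigma_p\Big[\tfrac{2p+3}{2p+2}A^{2p+2}-A^{2p}\Big].$$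

**Lemma 1.** For $a\in C^1(\mathbb R/2\pi\mathbb Z)$, $\lambda>0$, $t_0\in\mathbb R$: $\big|\int_0^{2\pi}a(t)e^{\pm i\lambda\cos(t-t_0)}dt\big|\le C\|a\|_{C^1}\lambda^{-1/2}$ with an absolute constant $C$.

*Proof.* This lemma measures how much an oscillating phase with two critical points cancels. We may take $t_0=0$ and the sign $+$. For $\lambda\le1$ the claim is trivial. Let $\lambda>1$. The set $|\sin t|<\lambda^{-1/2}$ has measure $O(\lambda^{-1/2})$ and contributes $O(\|a\|_\infty\lambda^{-1/2})$. Its complement consists of two intervals; there we integrate by parts, using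
$$e^{i\lambda\cos t}=\frac{(e^{i\lambda\cos t})'}{-i\lambda\sin t}.$$
The boundary terms are $O(\|a\|_\infty\lambda^{-1}\lambda^{1/2})$. The remaining integrals come from $(a/\sin t)'=a'/\sin t-a\cos t/\sin^2t$. On the complement,
$$\int\frac{|a'|}{\lambda|\sin t|}dt\le2\pi\|a'\|_\infty\lambda^{-1/2},\qquad\int\frac{|a|}{\lambda\sin^2t}dt=O(\|a\|_\infty\lambda^{-1}\lambda^{1/2}),$$
the last because $\int\frac{dt}{\sin^2t}$ over $\{|\sin t|\ge\lambda^{-1/2}\}$ is $4\cot t_\lambda\le4\lambda^{1/2}$, where $\sin t_\lambda=\lambda^{-1/2}$, $0<t_\lambda<\frac\pi2$. $\square$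

**Lemma 2.** For every even $f\in C^\infty(S^2)$ and $\lambda\in\mathbb R$,
$$\sup_w\big|Q_w(f+\lambda\varphi_N)-Q_w(f)-\lambda^2K_p(\nu\cdot w)\big|\to0\qquad(N\to\infty).$$

*Proof.* All $O(\cdot)$ and limits are uniform in $w$. Choose the basis of $w^\perp$ with
$$y(t):=\nu\cdot e(t)=A\cos t,$$
and put $B=\nu\cdot w$, so $B^2=1-A^2$. Let $F,G$ belong to $f$ and let $\Phi,\Gamma$ be the corresponding functions for $\varphi_N$. With $D=y^pC'(Ny)$, differentiation (for $\Gamma$: of the extension $\frac1N(\nu\cdot x)^pC(N\nu\cdot x)$ in the direction $w$) gives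
$$\Phi=O(1/N),\qquad\Phi'=y'D+O(1/N),\qquad\Gamma=BD+O(1/N).$$

**Step 1 (each Fourier coefficient of $\Gamma$ tends to $0$).** This is what kills interactions at fixed frequency. We have $\Gamma_m=\frac B{2\pi}\int y^pC'(Ny)e^{-imt}dt+O(1/N)$. Here $C'(Ny)$ is a combination of $e^{\pm iNA\cos t}$, and the amplitude $y^pe^{-imt}$ has $C^1$ norm at most $C_p(1+|m|)A$, because $p\ge1$ and $A\le1$. By Lemma 1 with $\lambda=NA$,
$$|\Gamma_m|\le C_p(1+|m|)A(NA)^{-1/2}+O(1/N)\le C_p'(1+|m|)N^{-1/2}$$
(if $A=0$ then $D=0$ and this is trivial).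

**Step 2 (cross terms vanish in the limit).** Since $Q_w$ is quadratic,
$$Q_w(f+\lambda\varphi_N)-Q_w(f)-\lambda^2Q_w(\varphi_N)$$
$$=\lambda\int_0^{2\pi}\!\big(2F\Phi+F'\Phi'+F'\Phi'_\perp+\Phi'F'_\perp-F\Phi_\perp-\Phi F_\perp\big)dt-2\pi\lambda\,\mathrm{Re}\sum_m\theta_mG_m\overline{\Gamma_m}.$$
Moving derivatives from $\Phi$ to $F$ by parts, the integral is $O(1/N)$, because $F,F',F''$ are bounded uniformly in $w$ and $\Phi=O(1/N)$. For the sum, $|G_m|\le C/m^2$ and $|\Gamma_m|\le C$, so for every $M$
$$\sum_m\theta_m|G_m||\Gamma_m|\le C\sum_{|m|\le M}|\Gamma_m|+\frac CM .$$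
By Step 1, letting first $N\to\infty$ and then $M\to\infty$, this tends to $0$.

**Step 3 (the quadratic term without $G$).** It remains to find the limit of $Q_w(\varphi_N)$. First, $\int(\Phi^2-\Phi\Phi_\perp)=O(N^{-2})$.

Next, $\int\Phi'\Phi'_\perp=\int y'y'_\perp DD_\perp+O(1/N)$. Since $C'(s)=-\sin(s-p\pi/2)$ and $y_\perp=-A\sin t$,
$$DD_\perp=\tfrac12y^py_\perp^p\big[\cos(N(y-y_\perp))-\cos(N(y+y_\perp)-p\pi)\big],\qquad y\mp y_\perp=\sqrt2\,A\cos(t\mp\tfrac\pi4).$$
The amplitude $y'y'_\perp y^py_\perp^p$ is $O(A)$ in $C^1$. By Lemma 1 with $\lambda=\sqrt2NA$, $\int\Phi'\Phi'_\perp=O(A(NA)^{-1/2})+O(1/N)=O(N^{-1/2})$ (trivially if $A=0$).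

Since $D^2=\frac12y^{2p}\big(1-(-1)^p\cos2Ny\big)$, the oscillating part again disappears by Lemma 1, and
$$\tfrac12\int\Phi'^2\to\tfrac14\int y'^2y^{2p},\qquad\tfrac12\int\Gamma^2\to\tfrac14B^2\int y^{2p}.$$

**Step 4 (the sum over $m$ becomes $\frac12\int\Gamma^2$).** At high frequency the weights $\theta_m$ are close to $1$; this step exploits that. Since $\varphi_N$ is even, $\Gamma$ has only odd frequencies, and Parseval gives
$$\pi\sum_m\theta_m|\Gamma_m|^2=\tfrac12\int\Gamma^2+\pi\sum_m(\theta_m-1)|\Gamma_m|^2 .$$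
For $M\ge3$ we have $|\theta_m-1|\le1$ for $|m|\le M$ and $|\theta_m-1|\le\frac3{|m|}\le\frac3M$ for $|m|>M$. So the sum on the right is at most
$$\sum_{|m|\le M}|\Gamma_m|^2+\frac3M\sum_m|\Gamma_m|^2$$
in absolute value, and $\sum_m|\Gamma_m|^2=\frac1{2\pi}\int\Gamma^2$ is bounded. By Step 1, letting $N\to\infty$ and then $M\to\infty$, it tends to $0$.

**Step 5 (the limit).** Together,
$$Q_w(\varphi_N)\to\tfrac14\int_0^{2\pi}(y'^2-B^2)\,y^{2p}\,dt\qquad\text{uniformly in }w.$$
Now $y'^2=A^2-y^2$, so $y'^2-B^2=2A^2-1-y^2$. With $\int y^{2p}dt=2\pi A^{2p}\sigma_p$ and $\sigma_{p+1}=\frac{2p+1}{2p+2}\sigma_p$, the limit is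
$$\tfrac\pi2A^{2p}\big[(2A^2-1)\sigma_p-A^2\sigma_{p+1}\big]=\tfrac\pi2\sigma_p\Big[\tfrac{2p+3}{2p+2}A^{2p+2}-A^{2p}\Big]=K_p(\nu\cdot w).\qquad\square$$

Two remarks. First, $y'$ and $B$ are the slopes of $x\mapsto\nu\cdot x$ along the great circle and across it. A wave therefore contributes positively to planes along which it oscillates and negatively to planes across which it oscillates. At a fixed point of $S^2$ the squares of the two slopes have the same average over all great circles through the point. So one expects $K_p$ to have mean zero over $w$, and this is confirmed in the next section. Waves alone thus cannot give a positive $Q_w$; they can only redistribute, and a starting function with positive mean, such as $x_3^4$, is needed.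

Second, the factor $(\nu\cdot x)^p$ with $p\ge1$ is needed for uniformity in $w$. For $p=0$ and $w=\nu$ we have $y\equiv0$, so $\Phi=\frac1N$ is constant and $\Gamma=B\,C'(0)=0$, and $Q_\nu(\varphi_N)=0$ for all $N$ by (3), whereas the formula for $K_p$ with $p=0$ would give $\frac\pi2(\frac32A^2-1)=-\frac\pi2$ there.

## 9. The cone generated by the functions $K_p(\nu\cdot w)$

**Definition (spherical harmonics).** $\mathcal H_k$ is the space of restrictions to $S^{n-1}$ of homogeneous harmonic polynomials of degree $k$ on $\mathbb R^n$.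

Example. On $S^2$, $\mathcal H_0$ consists of the constants, and $\frac12(3x_3^2-1)=\frac12(2x_3^2-x_1^2-x_2^2)$ lies in $\mathcal H_2$.

We recall textbook facts. The spaces $\mathcal H_k$ are mutually orthogonal in $L^2$ for the normalized measure $\sigma$. The restrictions of even polynomials of degree $\le2D$ to the sphere form $\mathcal H_0\oplus\mathcal H_2\oplus\dots\oplus\mathcal H_{2D}$, and the $\mathcal H_0$ component of a function is its mean. If $Y_1,\dots,Y_d$ is an orthonormal basis of $\mathcal H_k$, then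
$$\tfrac1d\sum_iY_i(x)Y_i(y)=P_k(x\cdot y),$$
with $P_k$ the Gegenbauer polynomial of dimension $n$ normalized by $P_k(1)=1$. For $n=3$ it is the Legendre polynomial and $d=2k+1$. Multiplying by a function and integrating gives the case of the Funk–Hecke formula that we use: if $g_l$ is the $\mathcal H_l$ component of $g$ on $S^2$, then $\int P_l(\nu\cdot w)g(w)\,d\sigma(w)=\frac1{2l+1}g_l(\nu)$.

**Lemma 3.** Let $D\ge2$ and $V_D=\mathcal H_2\oplus\mathcal H_4\oplus\dots\oplus\mathcal H_{2D}$ on $S^2$. Every $P\in V_D$ is a finite sum $P(w)=\sum_i\lambda_i^2K_{p_i}(\nu_i\cdot w)$ with $1\le p_i\le D-1$.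

The point of the lemma is the squares. A wave enters $Q_w$ with the factor $\lambda^2\ge0$, so only nonnegative combinations are available, and spanning $V_D$ is not enough.

*Proof.* **Step 1 (the functions lie in $V_D$).** We check degree and mean. With $s=(\nu\cdot w)^2$ and $A^2=1-s$, $K_p(\nu\cdot w)$ is a polynomial of exact degree $p+1$ in $s$. The mean of $A^{2p}$ over $w$ is $I_p$, and $I_{p+1}=\frac{2p+2}{2p+3}I_p$, so $K_p$ has mean zero. Hence $K_p(\nu\,\cdot)\in V_D$ for $1\le p\le D-1$.

**Step 2 (separation).** We assume the lemma fails and produce a linear functional. Let $\mathcal C\subset V_D$ be the convex cone generated by the functions $K_p(\nu\,\cdot)$, $\nu\in S^2$, $1\le p\le D-1$. Suppose $v\in V_D\setminus\mathcal C$. Since $V_D$ is finite-dimensional, $v$ and the convex set $\mathcal C$ can be separated by a hyperplane: there is $0\ne\ell\in V_D$ with $\int\ell g\,d\sigma\ge\int\ell v\,d\sigma$ for all $g\in\mathcal C$. Replacing $g$ by $ag$ with $a\to\infty$ shows $\int\ell g\,d\sigma\ge0$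 on $\mathcal C$. So
$$h_p(\nu):=\int\ell(w)K_p(\nu\cdot w)\,d\sigma(w)\ge0\qquad\text{for all }\nu\text{ and }1\le p\le D-1 .$$

**Step 3 (averaging over $\nu$).** Mean zero turns the inequality into an equality. Since $K_p$ has mean zero also as a function of $\nu$, Fubini gives $\int h_p\,d\sigma(\nu)=0$. As $h_p$ is continuous and nonnegative, $h_p\equiv0$.

**Step 4 ($\ell=0$).** We show that $h_p\equiv0$ for all $p$ leaves no room for $\ell$. Write $\ell=\sum_l\ell_l$ with $\ell_l\in\mathcal H_l$, and $K_p=\sum_l\kappa_{p,l}P_l$. Funk–Hecke gives $h_p=\sum_l\frac{\kappa_{p,l}}{2l+1}\ell_l$, so $\kappa_{p,l}\ell_l=0$ for all $l$ and $1\le p\le D-1$. For even $l$ with $4\le l\le2D$, take $p=\frac l2-1$: then $K_p$ has exact degree $l$ in $\nu\cdot w$, so $\kappa_{l/2-1,\,l}\ne0$ and $\ell_l=0$. For $l=2$ take $p=1$, where $\sigma_1=\frac12$: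
$$K_1=\tfrac\pi4\big[\tfrac54(1-s)^2-(1-s)\big]=\tfrac\pi{16}(5s^2-6s+1)=\tfrac\pi{14}(P_4-P_2),$$
because $P_4-P_2=\frac18(35s^2-30s+3)-\frac12(3s-1)=\frac78(5s^2-6s+1)$. So $\kappa_{1,2}\ne0$ and $\ell_2=0$. Hence $\ell=0$, a contradiction. So $\mathcal C=V_D$. $\square$

## 10. Proof of Theorem 2: leveling $Q_w(x_3^4)$

**Step 1 (the function to be added).** Let $f_0=x_3^4$ and let $c=\frac{32\pi}{315}>0$ be the mean of $Q_w(f_0)$ from (5). By (4), $P(w):=c-Q_w(f_0)$ is an even polynomial of degree $\le8$ with mean zero, i.e. $P\in V_4$. By Lemma 3,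
$$P(w)=\sum_{i=1}^r\lambda_i^2K_{p_i}(\nu_i\cdot w).$$

**Step 2 (adding the waves one at a time).** Lemma 2 holds for an arbitrary smooth even function in place of $f$, so we may apply it repeatedly. Choose successively $N_1,\dots,N_r$ such that, with $f_i=f_{i-1}+\lambda_i\varphi_{N_i}^{(\nu_i,p_i)}$,
$$\sup_w\big|Q_w(f_i)-Q_w(f_{i-1})-\lambda_i^2K_{p_i}(\nu_i\cdot w)\big|<\frac c{2r}\qquad(i=1,\dots,r).$$
Here $N_i$ is chosen after $f_{i-1}$ is fixed, so the cross terms between different waves are under control as well.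

**Step 3 (conclusion).** The function $f=f_r$ is even and smooth. Summing the $r$ inequalities,
$$Q_w(f)\ge Q_w(f_0)+P(w)-\frac c2=\frac c2>0\qquad\text{for all }w\in S^2 .$$
By Theorem 1, $m(X_\varepsilon)\ge\pi+\frac c4\varepsilon^2-O(|\varepsilon|^3)>\pi$ for small $\varepsilon\ne0$, with $\dim X_\varepsilon=3$. Hence $m^*(3)>\pi$, and the conjecture is false. Since $N_\varepsilon\to|\cdot|$ in $C^\infty$ off $0$ as $\varepsilon\to0$, there are such norms arbitrarily $C^\infty$-close to the Euclidean norm. $\blacksquare$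

## 11. The mean of $Q_E$ over all planes

The proof of Theorem 2 started from a function for which $Q_w$ has positive mean. We now compute the mean in every dimension $n\ge3$; this gives Theorems 3 and 4. Let $\overline Q(f)$ be the average of $Q_E(f)$ over the Grassmannian of 2-planes.

**Step 1 (reduction to one number for each degree).** Symmetry diagonalizes $\overline Q$. It is an $O(n)$-invariant quadratic form, and it is continuous in the $C^1$ norm, because $F,F',G$ are bounded by $\|f\|_{C^1}$ and $\sum\theta_m|G_m|^2\le\frac1\pi\int|G|^2$. The spaces $\mathcal H_k$ are irreducible under $O(n)$ and pairwise inequivalent. So the associated bilinear form vanishes on $\mathcal H_k\times\mathcal H_l$ for $k\ne l$. On $\mathcal H_k$ it is a multiple of the $L^2$ product, since an eigenspace of the symmetric operator representing it is invariant. Harmonic expansions of smooth functions converge in $C^1$. So for even $f=\sum f_k$, with $\mathrm{avg}$ the mean over $S$,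
$$\overline Q(f)=\sum_{k\text{ even}}\Lambda_{n,k}\,\mathrm{avg}(f_k^2).$$

**Claim.** For even $k$, with $\mu=k(k+n-2)$ and $P=P_k$,
$$\Lambda_{n,k}=\pi\Big[2(n-1)-\tfrac{n-3}{n-1}\mu+2(\mu-n+1)P_k(0)\Big].\tag{6}$$

**Step 2 (averaging over a basis in place of over planes).** We replace the average over $E$ by an average over harmonics with $E$ fixed. Let $Y_1,\dots,Y_d$ be an orthonormal basis of $\mathcal H_k$. The trace $\sum_iQ_E(Y_i)$ does not depend on the orthonormal basis, and $Q_{gE}(Y)=Q_E(Y\circ g)$ for $g\in O(n)$, so it does not depend on $E$ either. Hence $\Lambda_{n,k}=\frac1d\sum_iQ_E(Y_i)$ for any fixed $E$. We write $\mapsto$ for the average over $i$. From $\frac1d\sum_iY_i(x)Y_i(y)=P(x\cdot y)$,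
$$F(s)F(t)\mapsto P(\cos(s-t)),\qquad F'(s)F'(t)\mapsto-\frac{d^2}{du^2}P(\cos u)\Big|_{u=s-t},$$
where $\frac{d^2}{du^2}P(\cos u)=P''(\cos u)\sin^2u-P'(\cos u)\cos u$. The differential equation $(1-x^2)P''-(n-1)xP'+\mu P=0$ at $x=1$ and $x=0$ gives $P'(1)=\frac\mu{n-1}$ and $P''(0)=-\mu P(0)$. So
$$F^2\mapsto1,\qquad FF_\perp\mapsto P(0),\qquad F'^2\mapsto P'(1)=\tfrac\mu{n-1},\qquad F'F'_\perp\mapsto-P''(0)=\mu P(0).$$
For a unit vector $w\in E^\perp$, differentiating $P(x\cdot y)$ in both variables in the direction $w$ gives $P''(x\cdot y)(x\cdot w)(y\cdot w)+P'(x\cdot y)$, and the first term vanishes for $x,y\in E$. Summing over an orthonormal basis of $E^\perp$,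
$$G(s)\cdot G(t)\mapsto(n-2)H(s-t),\qquad H(t)=P'(\cos t),$$
so $|G_m|^2\mapsto(n-2)H_m$ with $H_m$ the Fourier coefficients of $H$. Hence
$$\Lambda_{n,k}=2\pi\Big[1+\tfrac\mu{2(n-1)}+(\mu-1)P(0)\Big]-\pi(n-2)T,\qquad T=\sum_{|m|\ge3\text{ odd}}\theta_mH_m .\tag{7}$$

**Step 3 (two explicit Fourier series).** To evaluate $T$ we rewrite $\theta_m$ and sum the resulting series in closed form. With $\chi_m:=i(-i)^m=\pm1$ we have $\kappa_m=m\chi_m-1$, so for $|m|\ge3$
$$\theta_m=\frac{(m\chi_m-1)^2}{m^2-1}=1+\frac{2-2m\chi_m}{m^2-1}.\tag{8}$$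
Let $y(t)=\sum_{|m|\ge3\text{ odd}}\frac{e^{imt}}{m^2-1}$. We claim
$$y(t)=y_0(t):=(t-\tfrac\pi2)\sin t+\tfrac12\cos t\qquad(0\le t\le\pi).$$
Since $y_0(\pi-t)=-y_0(t)$, the function $y_0$ extends to an even, $\pi$-antiperiodic function; it is continuous because $y_0(\pi)=-\frac12=-y_0(0)$. It has only odd frequencies, and its coefficients are $\frac1\pi\int_0^\pi y_0\cos mt\,dt$. For $m=\pm1$,
$$\int_0^\pi y_0\cos t\,dt=\tfrac12\int_0^\pi(t-\tfrac\pi2)\sin2t\,dt+\tfrac\pi4=-\tfrac\pi4+\tfrac\pi4=0 .$$
For odd $|m|\ge3$ we use $y_0'=\frac12\sin t+(t-\frac\pi2)\cos t$ and $y_0''+y_0=2\cos t$. Integrating by parts twice,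
$$m^2\int_0^\pi y_0\cos mt\,dt=\big[y_0'\cos mt\big]_0^\pi-\int_0^\pi y_0''\cos mt\,dt=\pi-2\int_0^\pi\cos t\cos mt\,dt+\int_0^\pi y_0\cos mt\,dt ,$$
and $\int_0^\pi\cos t\cos mt\,dt=0$. So the coefficient is $\frac1{m^2-1}$, which proves the claim.

Since $im\,e^{-im\pi/2}=m\chi_m$, we also have
$$\sum_{|m|\ge3\text{ odd}}\frac{m\chi_me^{imt}}{m^2-1}=y'(t-\tfrac\pi2)=t\sin t-\tfrac12\cos t\qquad(-\tfrac\pi2<t<\tfrac\pi2),$$
where the last equality follows from $y'(t-\frac\pi2)=-y_0'(\frac\pi2-t)$, as $y$ is even.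

**Step 4 (evaluation of $T$).** We pair these series with $H$. Since $k$ is even, $P$ is even, so $H$ is even and $\pi$-antiperiodic. Put $I=\int_0^\pi P(\cos t)dt$ and $J=\int_0^\pi H\cos t\,dt$. From $H\sin t=-\frac d{dt}P(\cos t)$ and $P(\pm1)=1$, integration by parts gives
$$\sum_{|m|\ge3}\frac{H_m}{m^2-1}=\frac1\pi\int_0^\pi Hy\,dt=\frac1\pi\Big(-\pi+I+\frac J2\Big),$$
$$\sum_{|m|\ge3}\frac{m\chi_mH_m}{m^2-1}=\frac2\pi\int_0^{\pi/2}H\,\big(t\sin t-\tfrac12\cos t\big)dt=\frac2\pi\Big(-\frac\pi2P(0)+\frac I2-\frac J4\Big).$$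
In the second line the product of the two functions is even and $\pi$-periodic, and $P(\cos t)$ and $H\cos t$ are symmetric about $t=\frac\pi2$. Moreover $H_1+H_{-1}=\frac{2J}\pi$ and $\sum_mH_m=H(0)=\frac\mu{n-1}$. By (8),
$$T=H(0)-\frac{2J}\pi+\frac2\pi\Big(-\pi+I+\frac J2\Big)-\frac4\pi\Big(-\frac\pi2P(0)+\frac I2-\frac J4\Big)=\frac\mu{n-1}-2+2P(0),$$
all $I$ and $J$ terms cancelling. Inserting this in (7) gives (6). $\square$

Checks. $\Lambda_{n,0}=0$, since $\mu=0$ and $P_0(0)=1$. $\Lambda_{n,2}=0$, since $\mu=2n$, $P_2(0)=-\frac1{n-1}$, and $(n-1)\Lambda_{n,2}/\pi=2(n-1)^2-2n(n-3)-2(n+1)=0$. These are the scalings and ellipsoids. For $n=3$, $k=4$ we have $\mu=20$, $P_4(0)=\frac38$, so $\Lambda_{3,4}=\pi(4+\frac{27}2)=\frac{35\pi}2$. This agrees with (5): the $\mathcal H_4$ part of $x_3^4$ is $\frac8{35}P_4(x_3)$, with mean square $\frac{64}{1225\cdot9}$, and $\frac{35\pi}2\cdot\frac{64}{1225\cdot9}=\frac{32\pi}{315}$.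

## 12. Proof of Theorem 3: all even functions are approximated

Even polynomials are dense in the even continuous functions on $S^2$, so it suffices to approximate an even polynomial $g$.

**Step 1 (matching the mean).** Waves do not change the mean in the limit, so the starting function must have the right one. By (6), $\Lambda_{3,4}=\frac{35\pi}2>0$, and, as $\mu=42$ and $P_6(0)=-\frac5{16}$ for $k=6$, $\Lambda_{3,6}=\pi(4-25)<0$. So some $f_0=aP_4(x_3)\in\mathcal H_4$ or $f_0=aP_6(x_3)\in\mathcal H_6$ (possibly $a=0$) has mean of $Q_w(f_0)$ equal to the mean of $g$: the mean of $Q_w(f_0)$ over $w$ is $\overline Q(f_0)=a^2\Lambda_{3,k}\,\mathrm{avg}(P_k(x_3)^2)$.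

**Step 2 ($Q_w(f_0)$ is an even polynomial in $w$).** This is needed to apply Lemma 3. Let $f_0=q(x_3)$ with $q$ an even polynomial, and use $A,B,e(t)$ as in Section 7. Then $F=q(A\cos t)$ has finitely many Fourier coefficients, each a polynomial in $A^2$. Also $G=B\,q'(A\cos t)$ has finitely many coefficients, each of the form $BA$ times a polynomial in $A^2$. So by (3), $Q_w(f_0)$ is a polynomial in $A^2$ and $B^2A^2$, hence in $w_3^2$.

**Step 3 (leveling).** By Steps 1 and 2, $g-Q_\cdot(f_0)$ is an even polynomial on $S^2$ with mean zero, so it lies in $V_D$ for some $D\ge2$. By Lemma 3 it is a finite sum $\sum_i\lambda_i^2K_{p_i}(\nu_i\cdot w)$. By Lemma 2, applied successively as in Section 10 with arbitrarily small errors, there is an even smooth $f$ with $\sup_w|Q_w(f)-g(w)|$ as small as desired. $\blacksquare$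

## 13. Proof of Theorem 4: the mean is negative for $n\ge5$

**Step 1 (values of $P_k(0)$).** The three-term recurrence $(k+n-2)P_{k+1}(x)=(2k+n-2)xP_k(x)-kP_{k-1}(x)$, with $k$ replaced by $k+1$ and at $x=0$, gives $(k+n-1)P_{k+2}(0)=-(k+1)P_k(0)$. Hence $|P_k(0)|$ decreases along even $k$, the sign of $P_k(0)$ is $(-1)^{k/2}$, and $P_4(0)=\frac3{(n-1)(n+1)}$.

**Step 2 (signs of $\Lambda_{n,k}$ for $n\ge5$).** We show $\Lambda_{n,k}\le0$ for all even $k\geq 4$.

* Let $k\equiv2\ (4)$, $k\ge6$. The last term of (6) is negative, since $\mu>n-1$ and $P_k(0)<0$. Also $(n-3)\mu\ge6(n-3)(n+4)>2(n-1)^2$; the difference of the last two expressions is $4n^2+10n-74>0$ for $n\ge5$. So $\Lambda_{n,k}<0$.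
* Let $k\equiv0\ (4)$, $k\ge4$. Since $P_k(0)\le P_4(0)$,
$$\frac{n-1}\pi\Lambda_{n,k}\le2(n-1)^2-(n-3)\mu+\frac{6(\mu-n+1)}{n+1}.$$
The right side is strictly decreasing in $\mu$, because its slope is $-\frac{n^2-2n-9}{n+1}<0$. At $k=4$, where $\mu=4(n+2)$, it equals
$$-2n^2+26+\frac{18(n+3)}{n+1}=-\frac{2(n-5)(n+2)(n+4)}{n+1}\le0 .$$
So $\Lambda_{n,k}\le0$, with equality only for $n=5$, $k=4$.

**Step 3 (conclusion).** Recall $\Lambda_{n,0}=\Lambda_{n,2}=0$. If $n\ge6$ and $f\notin\mathcal H_0\oplus\mathcal H_2$, some component $f_k\neq0$ has $k\ge4$ even, and $\Lambda_{n,k}<0$ there. If $n=5$ and $f\notin\mathcal H_0\oplus\mathcal H_2\oplus\mathcal H_4$, the same holds with some $k\ge6$. All other terms are $\le0$, so $\overline Q(f)<0$. Hence $\min_EQ_E(f)<0$, and Theorem 1 gives $m(X_\varepsilon)\le\pi-c\varepsilon^2$ with some $c>0$ for all small $\varepsilon\ne0$. $\blacksquare$
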